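
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}


\title{The non-separable components of the hyperspace of closed subsets of $\mathbb R^n$ are Hilbert spaces}

\begin{abstract}
With the Hausdorff metric, the space $\mathrm{Cld}_H(\mathbb R^n)$ of non-empty closed subsets of $\mathbb R^n$ splits into components, one of which consists of the compact sets. We prove that every other component, equivalently every non-separable one, is homeomorphic to the Hilbert space $\ell_2(2^{\aleph_0})$. The proof constructs $2^{\aleph_0}$ maps of the component into itself, all close to the identity, whose images form a discrete family, and then applies Toru\'nczyk's characterization of Hilbert spaces. The argument works for a class of geodesic spaces $X$ in place of $\mathbb R^n$ and yields the topological type of the whole of $\mathrm{Cld}_H(X)$.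
\end{abstract}

\section{Introduction}

\subsection{The question}

For a metric space $(X,d)$ let $\mathrm{Cld}_H(X)$ be the set of all non-empty closed subsets of $X$ with the topology of the Hausdorff metric
\[
d_H(A,B)=\max\Bigl\{\sup_{a\in A}d(a,B),\ \sup_{b\in B}d(b,A)\Bigr\}.
\]
The value $\infty$ is allowed; the topology is metrizable, for instance by $\min\{d_H,1\}$. Let $\mathrm{Comp}_H(X)$ be the subspace of non-empty compact sets. Thus $d_H(A,B)\le r$ says that $A$ and $B$ cannot be told apart by an observer with resolution coarser than $r$, \emph{uniformly over all of} $X$. On the line, $\{0,1,2,\dots\}$ and $[0,\infty)$ are at distance $\frac12$, while $\{0,1,2,\dots\}$ and $\{2^i:i\ge1\}$ are at distance $\infty$, because the gaps of the second set grow. Having finite distance is an equivalence relation; we write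
\[
\mathcal H(A)=\{F\in \mathrm{Cld}_H(X): d_H(F,A)<\infty\}.
\]
For the spaces below, the components of $\mathrm{Cld}_H(X)$ are exactly these classes, and $\mathrm{Comp}_H(X)$ is the class of a point.

For $X=\mathbb R^n$ with the Euclidean metric, $n\ge1$, the following is known. There are uncountably many components; $\mathrm{Comp}_H(\mathbb R^n)$ is one of them, and all others are non-separable; every component is a completely metrizable AR. Problem~10 of \cite{problem} asks:
\begin{quote}
\emph{Is each non-separable component of $\mathrm{Cld}_H(\mathbb R^n)$ homeomorphic to a Hilbert space?}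
\end{quote}
Hilbert spaces $\ell_2(\tau)$ of any weight $\tau$ are allowed.

There is a natural guess. The component of compact sets is locally compact, so it is not an infinite-dimensional Hilbert space. An unbounded set $F$, however, can be altered by an amount $\varepsilon$ at infinitely many far away places, independently of each other. This should give $2^{\aleph_0}$ sets near $F$ with mutual distances of order $\varepsilon$, so that the component has weight $2^{\aleph_0}$ near each point and at each small scale, just as $\ell_2(2^{\aleph_0})$ has. We show that this freedom, organized continuously, is all that is needed: the answer is yes.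

\subsection{Results}

Throughout, $\mathfrak c=2^{\aleph_0}$, $\mathbb N=\{1,2,\dots\}$, and ``map'' means continuous map. Only the following two properties of $X=\mathbb R^n$ are used.

\begin{itemize}
\item[(G)] $X$ is complete, unbounded and geodesic: any $p,q\in X$ are joined by $\gamma_{pq}:[0,1]\to X$ with $\gamma_{pq}(0)=p$, $\gamma_{pq}(1)=q$ and $d(\gamma_{pq}(s),\gamma_{pq}(s'))=|s-s'|\,d(p,q)$. We fix one $\gamma_{pq}$ for each pair.
\item[(B)] For every $K\ge1$ there is $M(K)<\infty$ such that, for all $t\in(0,1]$, a $t$-separated set (distinct points are at distance $\ge t$) contained in a closed ball of radius $Kt$ has at most $M(K)$ points.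
\end{itemize}

In $\mathbb R^n$ we take line segments for (G). For (B), the balls of radius $t/2$ about the points of the set have disjoint interiors and lie in a ball of radius $(K+\frac12)t$; comparing volumes gives $M(K)=(2K+1)^n$. The reader may think of $\mathbb R^n$ throughout; other examples are in Remark~\ref{rem:range}.

Two maps $f,g$ from the same space into $Y$ are \emph{$\mathcal U$-near}, for an open cover $\mathcal U$ of $Y$, if for each $z$ the points $f(z),g(z)$ lie in a common member of $\mathcal U$. An indexed family of subsets of $Y$ is \emph{discrete} (\emph{locally finite}) if each point of $Y$ has a neighborhood meeting at most one (at most finitely many) of its members.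

\begin{theorem}\label{thm:A}
Let $X$ satisfy \textup{(G)} and \textup{(B)}, let $A\subset X$ be closed and unbounded, and let $\mathcal H=\mathcal H(A)$. For every open cover $\mathcal U$ of $\mathcal H$ there are maps $T_\alpha:\mathcal H\to\mathcal H$ $(\alpha<\mathfrak c)$, each $\mathcal U$-near to $\mathrm{id}_{\mathcal H}$, such that the family $\{T_\alpha(\mathcal H)\}_{\alpha<\mathfrak c}$ is discrete in $\mathcal H$.
\end{theorem}

\begin{theorem}\label{thm:B}
Every non-separable component of $\mathrm{Cld}_H(\mathbb R^n)$ is homeomorphic to $\ell_2(\mathfrak c)$. The same holds for every component of $\mathrm{Cld}_H(X)$ other than $\mathrm{Comp}_H(X)$, for any $X$ satisfying \textup{(G)} and \textup{(B)}.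
\end{theorem}

\begin{theorem}\label{thm:C}
Let $X$ satisfy \textup{(G)} and \textup{(B)}. For a component of $\mathrm{Cld}_H(X)$ the following are equivalent: it is homeomorphic to a Hilbert space; it is non-separable; it is different from $\mathrm{Comp}_H(X)$. There are exactly $\mathfrak c$ such components, and
\[
\mathrm{Cld}_H(X)\;\cong\;(Q\setminus\{\mathrm{pt}\})\ \oplus\ \bigl(\mathfrak c\times\ell_2(\mathfrak c)\bigr),
\]
where $Q$ is the Hilbert cube and $\mathfrak c$ carries the discrete topology. In particular, the topological type of $\mathrm{Cld}_H(\mathbb R^n)$ does not depend on $n\ge1$.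
\end{theorem}

\subsection{The characterization of Hilbert spaces}

A non-empty metrizable space $Y$ is an \emph{AR} if every map into $Y$ from a closed subset of a metrizable space $Z$ extends to $Z$. The \emph{weight} is the least cardinality of a base; for metrizable spaces of infinite weight it equals the least cardinality of a dense set. Let $I=[0,1]$.

\begin{theorem}[Toru\'nczyk \cite{T1,T2}]\label{thm:T}
A metrizable space $Y$ of infinite weight $\kappa$ is homeomorphic to $\ell_2(\kappa)$ if and only if $Y$ is a completely metrizable AR such that
\begin{itemize}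
\item[\textup{(a)}] for every $m\in\omega$, every open cover $\mathcal U$ of $Y$ and every map $f:\kappa\times I^m\to Y$ \textup{(}$\kappa$ discrete\textup{)} there is a map $g$ that is $\mathcal U$-near to $f$, with $\{g(\{\alpha\}\times I^m)\}_{\alpha<\kappa}$ discrete in $Y$;
\item[\textup{(b)}] for every open cover $\mathcal U$ of $Y$ there are maps $f_i:Y\to Y$ $(i\in\omega)$, $\mathcal U$-near to $\mathrm{id}_Y$, with $\{f_i(Y)\}_{i\in\omega}$ locally finite.
\end{itemize}
\end{theorem}

Maps $T_\alpha$ as in Theorem~\ref{thm:A} give both (a), by composition, and (b), by taking countably many of them. So Theorem~\ref{thm:A} is the heart of the matter. Section~\ref{sec:idea} explains its idea on the line. Section~\ref{sec:comp} identifies the components and shows that they are completely metrizable ARs. Section~\ref{sec:thin} constructs the main tool, a continuous replacement of closed sets by uniformly sparse ones. Section~\ref{sec:A} proves Theorem~\ref{thm:A}, and Sections~\ref{sec:B} and~\ref{sec:C} deduce the other two theorems.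

\section{Marks at infinity: the idea on the line}\label{sec:idea}

Let $X=\mathbb R$, $A=\{a_i:i\ge1\}$ with $a_i=2^i$, and $0<\varepsilon\le\frac12$. For $S\subset\mathbb N$ let
\[
A_S=A\cup\bigcup_{i\in S}[a_i-\varepsilon,a_i+\varepsilon].
\]
Clearly $d_H(A_S,A)\le\varepsilon$. If $i\in S\setminus S'$, then the point $a_i+\varepsilon$ of $A_S$ has distance exactly $\varepsilon$ from $A_{S'}$: the point $a_i$ is at distance $\varepsilon$, and, since the other points of $A$ have distance at least $2$ from $a_i$, all the rest of $A_{S'}$ is at distance at least $2-2\varepsilon\ge1>\varepsilon$. Hence $d_H(A_S,A_{S'})\ge\varepsilon$ whenever $S\ne S'$. We have written the set $S$ onto $A$, one bit near each $a_i$, and different texts are $\varepsilon$ apart.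

For Theorem~\ref{thm:A} we must write a text $S_\alpha$ onto \emph{every} $F\in\mathcal H(A)$, continuously in $F$, in such a way that texts remain distinguishable even when they are written onto \emph{different} sets $F,F'$. There are three difficulties.

\smallskip
\emph{The paper may already be covered with ink.} If $F=\bigcup_i[a_i-1,a_i+1]$, adding small intervals near some $a_i$ changes nothing. So we first erase: we replace $F$ by a nearby discrete set with at most $N$ points in each ball of radius $2t$, where $t$ is the scale at which we work and $N$ does not depend on $F$ or $t$. Then a mark at $s$ means that the whole ball of radius $t$ about $s$ is filled. A filled ball cannot be imitated by $N$ points: it contains $N+1$ points at mutual distances $\ge t/(2(N+1))$, so some point of it is at distance at least $t/(4(N+1))$ from the $N$ given points. The erasing must be continuous in $F$, and this is the main technical point (Section~\ref{sec:thin}).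

\smallskip
\emph{The place of the $i$-th bit is known only up to an error.} A set $F\in\mathcal H(A)$ has points within $d_H(F,A)$ of each $a_i$, but perhaps no closer. So the mark for $i$ goes to all points of the thinned set within distance about $R(F)=d_H(F,A)+2$ of $a_i$. The bits $i$ and $j$ do not interfere if $a_i$ and $a_j$ are much further apart than $R(F)$. As $R(F)$ is unbounded over $\mathcal H(A)$, we choose the $a_i$ so that $d(a_i,a_j)\to\infty$ as $i\to\infty$, uniformly in $j\ne i$. For given $F,F'$ only bits with large $i$ are then legible. This is why we need sets $S_\alpha$ for which $S_\alpha\setminus S_\beta$ is infinite, and not only non-empty.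

\smallskip
\emph{The scale depends on $F$.} Since $\mathcal U$ is arbitrary, $t$ must be a function $t(F)$. This costs little: $t(F)$ can be taken Lipschitz with a small constant, and then two sets whose images are close have comparable scales.

\section{The components}\label{sec:comp}

From now on $X$ satisfies (G) and (B). We write $B(x,\rho)$, $\bar B(x,\rho)$ for open and closed balls, $\bar N_\rho(E)=\{x:d(x,E)\le\rho\}$ for $\rho\ge0$, and
\[
\langle x\rangle=\max\{0,\min\{1,x\}\},
\]
a $1$-Lipschitz function of $x\in\mathbb R$.

\begin{lemma}\label{lem:proper}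
Closed bounded subsets of $X$ are compact. Hence $X$ is separable, has at most $\mathfrak c$ closed subsets, and $d(x,F)$ is attained for non-empty closed $F$.
\end{lemma}
\begin{proof}
Let $\rho>0$ and $0<\varepsilon\le\min\{1,\rho\}$. By (B) with $t=\varepsilon$, $K=\rho/\varepsilon$, an $\varepsilon$-separated subset of a closed ball of radius $\rho$ has at most $M(\rho/\varepsilon)$ points, so a maximal one is a finite $\varepsilon$-net. The ball is therefore totally bounded and complete. Now $X$ is a countable union of compact balls, hence separable; a closed set is determined by the members of a countable base which it misses. The last claim follows by compactness.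
\end{proof}

Unions do not increase Hausdorff distances: if $(E_i)$ and $(E_i')$ are families of non-empty closed sets with the same non-empty index set and with closed unions, then
\begin{equation}\label{eq:union}
d_H\Bigl(\bigcup_iE_i,\bigcup_iE_i'\Bigr)\le\sup_id_H(E_i,E_i').
\end{equation}

\begin{lemma}\label{lem:nbhd}
If $E,E'\in\mathrm{Cld}_H(X)$, $d_H(E,E')<\infty$ and $\rho,\rho'\ge0$, then
\begin{equation}\label{eq:nbhd}
d_H\bigl(\bar N_\rho(E),\bar N_{\rho'}(E')\bigr)\le|\rho-\rho'|+d_H(E,E').
\end{equation}
In particular $d_H(\bar B(x,\rho),\bar B(x',\rho'))\le|\rho-\rho'|+d(x,x')$.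
\end{lemma}
\begin{proof}
Let $d(z,E)\le\rho$ and let $e'\in E'$ be nearest to $z$, so $d(z,e')\le\rho+d_H(E,E')$. On a geodesic from $z$ to $e'$ take the point $z'$ at distance $\min\{\rho',d(z,e')\}$ from $e'$. Then $z'\in\bar N_{\rho'}(E')$ and $d(z,z')=\max\{0,d(z,e')-\rho'\}\le|\rho-\rho'|+d_H(E,E')$. The claim follows by symmetry; the last statement is the case of singletons.
\end{proof}

\begin{proposition}\label{prop:comp}
\begin{itemize}
\item[\textup{(i)}] The components of $\mathrm{Cld}_H(X)$ are exactly the classes $\mathcal H(A)$, and they are open.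
\item[\textup{(ii)}] $\mathrm{Comp}_H(X)$ is one component. It is separable and locally compact. Every other component consists of unbounded sets.
\item[\textup{(iii)}] Each component is completely metrizable and has cardinality at most $\mathfrak c$.
\end{itemize}
\end{proposition}
\begin{proof}
(i) A class contains the open $d_H$-ball of radius $1$ about each of its points, so classes are open, and, since they partition the space, also closed. It remains to see that they are path connected. Let $r=d_H(F,G)<\infty$. By \eqref{eq:nbhd}, $s\mapsto\bar N_s(F)$, $0\le s\le r$, is a path from $F$ to $\bar N_r(F)$. By \eqref{eq:union}, $s\mapsto\bar N_s(F)\cup G$ is also a path; it leads from $F\cup G$ to $\bar N_r(F)\cup G=\bar N_r(F)$. So $F$ is joined to $F\cup G$, and by symmetry so is $G$.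

(ii) A closed set is at finite distance from a point if and only if it is bounded, that is, compact. The finite non-empty subsets of a countable dense subset of $X$ are dense in $\mathrm{Comp}_H(X)$. If $K$ is compact, the closed $d_H$-ball of radius $1$ about $K$ is a closed subset of $\mathrm{Comp}_H(\bar N_1(K))$, which is compact because the hyperspace of a compact space is compact.

(iii) For complete $X$ the space $\mathrm{Cld}_H(X)$ is complete, and components are closed in it. The cardinality is bounded by Lemma~\ref{lem:proper}.
\end{proof}

On each component, $d_H$ is a finite metric. It remains to see that components are ARs. To extend a map, one would like to take, at a point $z$, the union of those sets $E_v$ from a list whose weight at $z$ is at least $\frac12$. This union jumps when a weight crosses $\frac12$. The remedy is to let a set enter or leave only while it is \emph{absorbed} by the rest: the set of largest weight is thickened until it contains it. We shall meet this device again, in a subtler form, in Section~\ref{sec:thin}.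

\begin{proposition}\label{prop:AR}
Each component $\mathcal H$ of $\mathrm{Cld}_H(X)$ is an AR.
\end{proposition}
\begin{proof}
Let $C\ne\emptyset$ be closed in a metric space $(Z,\sigma)$ and let $f:C\to\mathcal H$ be a map. We recall Dugundji's construction. Let $(\lambda_v)_{v\in J}$ be a partition of unity on $Z\setminus C$ with locally finite supports such that each $\lambda_v$ vanishes off some ball $B(z_v,\frac14\sigma(z_v,C))$, $z_v\in Z\setminus C$, and choose $c_v\in C$ with $\sigma(z_v,c_v)\le2\sigma(z_v,C)$. If $\lambda_v(z)>0$, then $\sigma(z_v,C)\le\sigma(z,C)+\frac14\sigma(z_v,C)$, so $\sigma(z_v,C)\le\frac43\sigma(z,C)$ and $\sigma(z,c_v)\le\frac94\sigma(z_v,C)\le3\sigma(z,C)$. Hence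
\begin{equation}\label{eq:dug}
\lambda_v(z)>0\ \Longrightarrow\ \sigma(c,c_v)\le4\sigma(z,c)\quad\text{for every }c\in C .
\end{equation}

Put $E_v=f(c_v)$, $\mu=\max_v\lambda_v>0$ and $\omega_v=\lambda_v/\mu$, so that at each $z$ some $\omega_w(z)$ equals $1$. Define $\Psi=f$ on $C$ and, for $z\in Z\setminus C$,
\[
D(z)=\max_{v,w}\,\langle4\omega_v(z)\rangle\langle4\omega_w(z)\rangle\,d_H(E_v,E_w),\qquad
\Psi(z)=\bigcup_{\omega_v(z)\ge1/2}\bar N_{\langle2\omega_v(z)-1\rangle D(z)}(E_v).
\]
By local finiteness $\mu$, the $\omega_v$ and $D$ are continuous. As a finite non-empty union of members of $\mathcal H$, $\Psi(z)\in\mathcal H$.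

\emph{Continuity at $z_0\in Z\setminus C$.} Let $J_1$ be the finite set of all $v$ with $\omega_v(z_0)\ge\frac12$. By local finiteness, for $z$ near $z_0$ we have $\{v:\omega_v(z)\ge\frac12\}\subset J_1$, and $\omega_v(z)>\frac14$ for $v\in J_1$. We claim that, for such $z$,
\[
\Psi(z)=\bigcup_{v\in J_1}\bar N_{\langle2\omega_v(z)-1\rangle D(z)}(E_v).
\]
The right-hand side has extra members only for $v\in J_1$ with $\omega_v(z)<\frac12$, and such a member is $\bar N_0(E_v)=E_v$. Choose $w$ with $\omega_w(z)=1$. Since $\langle4\omega_v(z)\rangle=\langle4\omega_w(z)\rangle=1$, we have $D(z)\ge d_H(E_v,E_w)$, so $E_v\subset\bar N_{D(z)}(E_w)\subset\Psi(z)$. This proves the claim, and the right-hand side is continuous in $z$ by \eqref{eq:nbhd} and \eqref{eq:union}.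

\emph{Continuity at $c\in C$.} Given $\varepsilon>0$, by \eqref{eq:dug} and continuity of $f$, for all $z\in Z\setminus C$ close to $c$ the sets $E_v$ with $\lambda_v(z)>0$ satisfy $d_H(E_v,f(c))\le\varepsilon$. Then $D(z)\le2\varepsilon$, and $d_H(\Psi(z),f(c))\le3\varepsilon$ by \eqref{eq:nbhd} and \eqref{eq:union}. For $z\in C$ near $c$ use the continuity of $f$.
\end{proof}

\section{A continuous thinning}\label{sec:thin}

Let $A\subset X$ be non-empty and closed, and $\mathcal H=\mathcal H(A)$. The boundedness or unboundedness of $A$ plays no role in this section.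

\begin{proposition}\label{prop:thin}
There are a number $N$, depending only on $X$, and a map $\Phi:\mathcal H\times(0,1]\to\mathcal H$ such that for all $F\in\mathcal H$, $t\in(0,1]$:
\begin{itemize}
\item[\textup{(i)}] $d_H(\Phi(F,t),F)\le16t$, and each $x\in F$ is at distance $<2t$ from some point of $\Phi(F,t)$;
\item[\textup{(ii)}] every ball of radius at most $2t$ contains at most $N$ points of $\Phi(F,t)$.
\end{itemize}
In particular $\Phi(F,t)$ meets each bounded set in a finite set.
\end{proposition}

The last statement follows from (ii), since by Lemma~\ref{lem:proper} a bounded set is covered by finitely many balls of radius $2t$.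

\subsection{The difficulty, and a case worked by hand}

The obvious way to thin $F$ is to take a net in $X$ and keep the net points near $F$. Each net point $p$ gets a weight in $[0,1]$ measuring its proximity to $F$, and one keeps the points of weight at least $\frac12$. As $F$ moves, kept points appear and disappear suddenly. Thickening, as in Proposition~\ref{prop:AR}, is not available to hide the jumps, since the result must be thin. Instead, a net point of weight $1$ will send a single \emph{messenger} to a point about to appear; at the moment of appearance the messenger is already there, and nothing jumps.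

Here is the smallest instance. Let $X=\mathbb R$, take the net $\mathbb Z$, and let $F=\{x\}$ with $x$ moving from $0$ to $1$. With the weights $w_p=\langle2-|p-x|\rangle$ we have
\[
w_0=w_1=1,\qquad w_{-1}=1-x,\qquad w_2=x,
\]
and all other weights vanish. The set $\{p:w_p\ge\frac12\}$ is $\{-1,0,1\}$ for $x<\frac12$ and $\{0,1,2\}$ for $x>\frac12$: it jumps at $x=\frac12$. Now let every $r$ with $w_r\ge\frac12$ send to every net point $q$ a messenger, placed at
\[
y_{rq}=r+\langle2w_q\rangle\langle4w_r-3\rangle\,(q-r).
\]
The first factor moves the messenger from $r$ to $q$ as the weight of the \emph{target} $q$ grows from $0$ to $\frac12$. The second factor keeps all messengers of $r$ at home as long as the weight of the \emph{sender} is at most $\frac34$, so that when $r$ appears or disappears, at weight $\frac12$, it has no messengers elsewhere that would appear or disappear with it.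

For $\frac14\le x\le\frac12$ the senders are $-1,0,1$, and also $2$ if $x=\frac12$. As $w_{-1}\le\frac34$, the messengers of $-1$ are at home, as are those of $2$ when $x=\frac12$. The points $0$ and $1$ have weight $1$; their messengers to $-1$, $0$, $1$ have arrived, because $w_{-1},w_0,w_1\ge\frac12$, and those to $2$ are at $0+2x\cdot2=4x$ and $1+2x\cdot1=1+2x$. Their messengers to all other net points, which have weight $0$, are at home. The situation is symmetric under $x\mapsto1-x$, $p\mapsto1-p$. Hence the set of all $y_{rq}$ is
\[
\{-1,\,0,\,1,\,4x,\,1+2x\}\ \ \bigl(\tfrac14\le x\le\tfrac12\bigr),\qquad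
\{4x-3,\,2x-2,\,0,\,1,\,2\}\ \ \bigl(\tfrac12\le x\le\tfrac34\bigr).
\]
Both expressions give $\{-1,0,1,2\}$ at $x=\frac12$, and the jump has disappeared (Figure~\ref{fig:mess}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=11,yscale=0.95]
\draw[->] (0.22,-1.45) -- (0.80,-1.45) node[right] {$x$};
\foreach \v/\l in {0.25/{$\frac14$},0.5/{$\frac12$},0.75/{$\frac34$}}
  \draw (\v,-1.38) -- (\v,-1.52) node[below] {\l};
\foreach \v in {-1,0,1,2} \node[left] at (0.235,\v) {$\v$};
\draw[very thick] (0.25,0) -- (0.75,0);
\draw[very thick] (0.25,1) -- (0.75,1);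
\draw[very thick] (0.25,-1) -- (0.5,-1);
\draw[very thick] (0.5,2) -- (0.75,2);
\draw (0.25,1) -- (0.5,2);
\draw (0.25,1.5) -- (0.5,2);
\draw (0.5,-1) -- (0.75,-0.5);
\draw (0.5,-1) -- (0.75,0);
\draw[dotted] (0.5,-1.45) -- (0.5,2.2);
\end{tikzpicture}
\caption{Thinning the one-point set $\{x\}\subset\mathbb R$ with the net $\mathbb Z$, for $\frac14\le x\le\frac34$ (horizontal axis). The points of the thinned set are plotted vertically. Thick lines: net points of weight at least $\frac12$. Thin lines: messengers sent by $0$ and $1$. The net point $2$ appears at $x=\frac12$, exactly where two messengers arrive; at the same parameter $-1$ ceases to be kept and two messengers leave it.}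
\label{fig:mess}
\end{figure}

In the general construction a third factor limits the range of the messengers, and a further weight makes the net depend continuously on the scale $t$.

\subsection{Construction}

\emph{Nets.} For each integer $k\ge0$ let $V_k$ be a maximal $2^{-k}$-separated subset of $X$; thus each $x\in X$ is at distance $<2^{-k}$ from some point of $V_k$. Let $V=\bigcup_kV_k$.

\emph{Choice of scale.} For $t\in(0,1]$ put $\lambda_k(t)=\langle2-2|\log_2(1/t)-k|\rangle$. Then $\lambda_k(t)>0$ means $|\log_2(1/t)-k|<1$, that is,
\begin{equation}\label{eq:scale}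
t/2<2^{-k}<2t ,
\end{equation}
and at most two $k$ have this property. An integer $k^*$ nearest to $\log_2(1/t)\ge0$ satisfies $k^*\ge0$ and $\lambda_{k^*}(t)=1$. Let $V(t)$ be the union of the $V_k$ with $\lambda_k(t)>0$. By \eqref{eq:scale} it is a union of at most two $\frac t2$-separated sets.

\emph{Weights.} For $F\in\mathcal H$ and $p\in V$ put
\[
w_p(F,t)=\max\bigl\{\lambda_k(t)\,w_p^k(F):k\ge0,\ p\in V_k\bigr\},\qquad w_p^k(F)=\bigl\langle2-2^kd(p,F)\bigr\rangle .
\]
They have three properties.
\begin{itemize}
\item[(W1)] \emph{If $w_p(F,t)>0$, then $p\in V(t)$ and $d(p,F)<4t$.} Indeed, for some $k$ with \eqref{eq:scale} and $p\in V_k$ we have $d(p,F)<2\cdot2^{-k}<4t$.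
\item[(W2)] \emph{For each $x\in F$ there is $s\in V$ with $w_s(F,t)=1$ and $d(s,x)<2t$.} Take $s\in V_{k^*}$ with $d(s,x)<2^{-k^*}<2t$. Then $2^{k^*}d(s,F)<1$, so $w_s^{k^*}(F)=1$.
\item[(W3)] \emph{If $w_r(F,t)>0$, there is $s\in V$ with $w_s(F,t)=1$ and $d(s,r)<6t$.} Apply (W2) to a point of $F$ nearest to $r$ and use (W1).
\end{itemize}

\emph{Messengers.} For $r,q\in V$, writing $w_p=w_p(F,t)$, put
\[
c_{rq}(F,t)=\langle2w_q\rangle\,\langle4w_r-3\rangle\,\Bigl\langle2-\frac{d(r,q)}{6t}\Bigr\rangle,\qquad
y_{rq}(F,t)=\gamma_{rq}\bigl(c_{rq}(F,t)\bigr),
\]
and define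
\[
\Phi(F,t)=\bigl\{y_{rq}(F,t):r,q\in V,\ w_r(F,t)\ge\tfrac12\bigr\}.
\]
The third factor is $1$ if $d(r,q)\le6t$, the range in which (W3) finds a point of weight $1$, and $0$ if $d(r,q)\ge12t$. Two facts are immediate. Since $\gamma_{rr}$ is constant, $y_{rr}=r$, so $r\in\Phi(F,t)$ whenever $w_r\ge\frac12$. And
\begin{equation}\label{eq:home}
c_{rq}=0\Rightarrow y_{rq}=r;\qquad c_{rq}>0\Rightarrow d(r,q)<12t,\ w_r,w_q>0 ;\qquad\text{always } d(y_{rq},r)<12t .
\end{equation}

\subsection{Proof of Proposition~\ref{prop:thin}}

(i) A point $y_{rq}\in\Phi(F,t)$ is within $12t$ of $r$ by \eqref{eq:home}, and $d(r,F)<4t$ by (W1); so $d(y_{rq},F)<16t$. If $x\in F$, the point $s$ of (W2) belongs to $\Phi(F,t)$ and $d(s,x)<2t$.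

(ii) Let $y_{rq}\in\Phi(F,t)$ lie in a ball of radius at most $2t$ about $x$. If $c_{rq}=0$, then $y_{rq}=r\in V(t)$ and $d(r,x)\le2t$. If $c_{rq}>0$, then $r,q\in V(t)$ by (W1), and $d(r,x)<14t$ and $d(q,x)<26t$ by \eqref{eq:home}. By (B), the closed ball of radius $26t=52\cdot\frac t2$ about $x$ contains at most $m=2M(52)$ points of $V(t)$, so there are at most $m$ points $y_{rq}$ of the first kind and at most $m^2$ of the second. Thus $N=m+m^2$ works.

By (ii), $\Phi(F,t)$ meets bounded sets in finite sets, so it is closed. It is non-empty by (W2), and by (i) it belongs to $\mathcal H$.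

\emph{Continuity.} Let $0<a\le1$, $F,F'\in\mathcal H$ and $t,t'\in[a,1]$. We compare
\[
w_p=w_p(F,t),\quad w_p'=w_p(F',t'),\qquad c_{rq}=c_{rq}(F,t),\quad c'_{rq}=c_{rq}(F',t'),
\]
and put $\Delta=\sup_{p\in V}|w_p-w_p'|$. First,
\begin{equation}\label{eq:Delta}
\Delta\le\tfrac3a|t-t'|+\tfrac2a\,d_H(F,F').
\end{equation}
Indeed, $\lambda_k$ is $\frac3a$-Lipschitz on $[a,1]$ because $2/\ln2<3$; the function $w_p^k$ is $2^k$-Lipschitz in $F$; and $2^k<2/t'\le2/a$ if $\lambda_k(t')>0$. So \eqref{eq:Delta} follows from
\[
\lambda_k(t)w_p^k(F)-\lambda_k(t')w_p^k(F')=(\lambda_k(t)-\lambda_k(t'))\,w_p^k(F)+\lambda_k(t')\,(w_p^k(F)-w_p^k(F'))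
\]
by taking maxima over $k$. As $a>0$ is arbitrary, it therefore suffices to prove
\begin{equation}\label{eq:cont}
\Delta<\tfrac14\ \Longrightarrow\ d_H\bigl(\Phi(F,t),\Phi(F',t')\bigr)\le72\Delta+\frac{24}{a^2}|t-t'| .
\end{equation}
Let $y=y_{rq}(F,t)$ with $w_r\ge\frac12$. We look for a point of $\Phi(F',t')$ close to $y$.

\emph{Case 1: $w_r'\ge\frac12$} ($r$ is kept). Then $y'=y_{rq}(F',t')\in\Phi(F',t')$. If $d(r,q)\ge12$, then $c_{rq}=c'_{rq}=0$ because $t,t'\le1$, and $y=y'=r$. If $d(r,q)<12$, comparing the three factors, which lie in $[0,1]$, gives
\[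
|c_{rq}-c'_{rq}|\le2\Delta+4\Delta+\frac{d(r,q)}6\Bigl|\frac1t-\frac1{t'}\Bigr|\le6\Delta+\frac2{a^2}|t-t'| ,
\]
and $d(y,y')=|c_{rq}-c'_{rq}|\,d(r,q)\le72\Delta+\frac{24}{a^2}|t-t'|$.

\emph{Case 2: $w_r'<\frac12$} ($r$ is dropped). Then $w_r<\frac12+\Delta<\frac34$. Hence $c_{rq}=0$ and $y=r$: before $r$ is dropped, its messengers have returned. On the other hand, $w_r'\ge\frac12-\Delta>0$, so (W3), applied to $(F',t')$, gives $s\in V$ with $w_s'=1$ and $d(s,r)<6t'$. For the messenger of $s$ to $r$ the last two factors are $1$, and
\[
c'_{sr}=\langle2w_r'\rangle=2w_r'\ge1-2\Delta .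
\]
So $y_{sr}(F',t')\in\Phi(F',t')$ has distance $(1-c'_{sr})\,d(s,r)\le2\Delta\cdot6t'\le12\Delta$ from $r=y$.

In both cases $y$ is within the bound in \eqref{eq:cont} of $\Phi(F',t')$. By symmetry \eqref{eq:cont} follows. \qed

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

Let $A$ be closed and unbounded, $\mathcal H=\mathcal H(A)$, and let $\mathcal U$ be an open cover of $\mathcal H$. Let $N$ and $\Phi$ be as in Proposition~\ref{prop:thin}, and put
\[
\delta=\frac1{4(N+1)} .
\]
We first record the counting argument which makes a mark recognizable.

\begin{lemma}\label{lem:count}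
Let $s\in X$, $t\in(0,1]$ and $P,P'\in\mathrm{Cld}_H(X)$. If $\bar B(s,t)\subset P$ and $P'\cap B(s,t)$ has at most $N$ points, then $d_H(P,P')\ge\delta t$.
\end{lemma}
\begin{proof}
Since $X$ is unbounded and geodesic, a geodesic of length $>t$ starts at $s$. Let $z_j$, $0\le j\le N$, be its point at distance $\frac{jt}{2(N+1)}$ from $s$. These $N+1$ points lie in $B(s,\frac t2)\subset P$ and have mutual distances at least $\frac t{2(N+1)}=2\delta t$. If $d_H(P,P')<\delta t$, each $z_j$ is at distance $<\delta t$ from a point of $P'$. That point lies in $B(s,\frac t2+\delta t)\subset B(s,t)$, so there are at most $N$ candidates. Two different $z_j$ share one and are at distance $<2\delta t$, a contradiction.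
\end{proof}

\emph{The scale.} For $F\in\mathcal H$ put
\[
e(F)=\min\Bigl\{1,\ \sup_{U\in\mathcal U}\inf_{G\in\mathcal H\setminus U}d_H(F,G)\Bigr\},\qquad t(F)=\frac{e(F)}{200},
\]
with $\inf\emptyset=\infty$. The function $e:\mathcal H\to(0,1]$ is $1$-Lipschitz, so $t$ is $\frac1{200}$-Lipschitz. If $d_H(F,F')<e(F)$, then some $U\in\mathcal U$ contains every $G\in\mathcal H$ with $d_H(F,G)\le d_H(F,F')$; in particular $F,F'\in U$.

\emph{The places for the marks.} Fix $o\in X$. As $A$ is unbounded, there are $a_i\in A$ $(i\ge1)$ with $d(o,a_{i+1})\ge d(o,a_i)+i+1$. Then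
\begin{equation}\label{eq:gap}
D_i:=\inf_{j\ne i}d(a_i,a_j)\ge i ,
\end{equation}
since $|d(o,a_j)-d(o,a_i)|$ is at least $i+1$ for $j>i$ and at least $i$ for $j<i$.

\emph{The texts.} Let $\{S_\alpha\}_{\alpha<\mathfrak c}$ be infinite subsets of $\mathbb N$ with $S_\alpha\cap S_\beta$ finite for $\alpha\ne\beta$. Such a family exists: identify $\mathbb N$ with the set of finite $0$-$1$ sequences and assign to each infinite $0$-$1$ sequence the set of its finite initial segments. All differences $S_\alpha\setminus S_\beta$ $(\alpha\ne\beta)$ are infinite.

\emph{The maps.} Put $R(F)=d_H(F,A)+2$ and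
\[
\theta_\alpha(F,x)=\bigl\langle R(F)+1-d(x,\{a_i:i\in S_\alpha\})\bigr\rangle,\qquad
T_\alpha(F)=\bigcup_{x\in\Phi(F,t(F))}\bar B\bigl(x,\,t(F)\,\theta_\alpha(F,x)\bigr).
\]
A point $x$ of the thinned set is blown up to a full ball of radius $t(F)$ if it is within $R(F)$ of some $a_i$ with $i\in S_\alpha$, and is left alone if it is at distance at least $R(F)+1$ from all of them.

\subsection{The maps are well defined, near the identity and continuous}

The balls have radius at most $1$ and $\Phi(F,t(F))$ meets bounded sets in finite sets. Hence the union is locally finite and $T_\alpha(F)$ is closed. By Proposition~\ref{prop:thin}(i),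
\begin{equation}\label{eq:near}
d_H(T_\alpha(F),F)\le t(F)+16t(F)=17\,t(F)<e(F).
\end{equation}
So $T_\alpha(F)\in\mathcal H$, and $T_\alpha$, once shown to be continuous, is $\mathcal U$-near to $\mathrm{id}_{\mathcal H}$.

Now let $F,F'\in\mathcal H$, $t=t(F)$, $t'=t(F')$, $x\in\Phi(F,t)$ and $x'\in\Phi(F',t')$. Since $|R(F)-R(F')|\le d_H(F,F')$,
\[
|t\,\theta_\alpha(F,x)-t'\theta_\alpha(F',x')|\le|t-t'|+|\theta_\alpha(F,x)-\theta_\alpha(F',x')|\le|t-t'|+d_H(F,F')+d(x,x').
\]
By Lemma~\ref{lem:nbhd} the balls about $x$ and $x'$ are at Hausdorff distance at most $2d(x,x')+|t-t'|+d_H(F,F')$. For each $x$ we may choose $x'$ nearest to $x$, and conversely. Hence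
\[
d_H\bigl(T_\alpha(F),T_\alpha(F')\bigr)\le2\,d_H\bigl(\Phi(F,t),\Phi(F',t')\bigr)+|t-t'|+d_H(F,F'),
\]
and $T_\alpha$ is continuous because $\Phi$ and $t(\cdot)$ are.

\subsection{Different texts are separated}

\begin{lemma}\label{lem:sep}
Let $\alpha\ne\beta$, $F,F'\in\mathcal H$, and suppose that $t=t(F)$ and $t'=t(F')$ satisfy $t/2\le t'\le2t$. Then $d_H(T_\alpha(F),T_\beta(F'))\ge\delta t$.
\end{lemma}
\begin{proof}
Since $S_\alpha\setminus S_\beta$ is infinite, \eqref{eq:gap} allows us to choose $i\in S_\alpha\setminus S_\beta$ with $D_i>R(F)+R(F')+4$.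

\emph{$T_\alpha(F)$ has a mark near $a_i$.} There is $x_0\in F$ with $d(x_0,a_i)\le d_H(F,A)$, and, by Proposition~\ref{prop:thin}(i), there is $s\in\Phi(F,t)$ with $d(s,x_0)<2t\le2$. So $d(s,a_i)\le R(F)$, hence $\theta_\alpha(F,s)=1$ and $\bar B(s,t)\subset T_\alpha(F)$.

\emph{$T_\beta(F')$ has none there.} Let $z\in T_\beta(F')\cap B(s,t)$, say $z\in\bar B(y,t'\theta_\beta(F',y))$ with $y\in\Phi(F',t')$. Then $d(y,s)\le t+t'\le2$, so $d(y,a_i)\le R(F)+2$. Each $j\in S_\beta$ differs from $i$, so
\[
d(y,a_j)\ge D_i-R(F)-2>R(F')+2 .
\]
Hence $\theta_\beta(F',y)=0$ and $z=y$. Thus $T_\beta(F')\cap B(s,t)\subset\Phi(F',t')$. As $t\le2t'$, Proposition~\ref{prop:thin}(ii) shows that $T_\beta(F')\cap B(s,t)$ has at most $N$ points. Lemma~\ref{lem:count} applies.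
\end{proof}

\subsection{Discreteness}

Let $G\in\mathcal H$, $g=t(G)$ and $\eta=\delta g/4$. We show that the open $\eta$-ball about $G$ meets at most one of the sets $T_\alpha(\mathcal H)$. Suppose that it contains $T_\alpha(F)$ and $T_\beta(F')$ with $\alpha\ne\beta$. As $t(\cdot)$ is $\frac1{200}$-Lipschitz and $\eta\le g$, we have $|t(T_\alpha(F))-g|\le\frac g{200}$, while \eqref{eq:near} gives $|t(F)-t(T_\alpha(F))|\le\frac{17}{200}t(F)\le\frac1{10}t(F)$. Therefore
\[
0.9\,g\le\frac{0.995}{1.1}\,g\le t(F)\le\frac{1.005}{0.9}\,g\le1.13\,g ,
\]
and likewise for $F'$. In particular $t(F)/2\le t(F')\le2t(F)$, and Lemma~\ref{lem:sep} yields $d_H(T_\alpha(F),T_\beta(F'))\ge\delta t(F)\ge0.9\,\delta g$. But this distance is less than $2\eta=0.5\,\delta g$, a contradiction. This completes the proof of Theorem~\ref{thm:A}. \qed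

\begin{remark}
The hypotheses enter as follows. Unboundedness of $A$ provides the places $a_i$. Geodesics carry the messengers, give Lemma~\ref{lem:nbhd}, and provide the $N+1$ points of Lemma~\ref{lem:count}. Condition (B) gives the uniform $N$, and also Lemma~\ref{lem:proper}. That $X$ is geodesic cannot be dropped from Theorem~\ref{thm:B}: the space $X=\mathbb Z$ is complete and unbounded and satisfies (B), but any two different subsets of $\mathbb Z$ have Hausdorff distance at least $1$, so all components of $\mathrm{Cld}_H(\mathbb Z)$ are points.
\end{remark}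

\section{Proof of Theorem~\ref{thm:B}}\label{sec:B}

Let $\mathcal H$ be a component of $\mathrm{Cld}_H(X)$ other than $\mathrm{Comp}_H(X)$. By Proposition~\ref{prop:comp}(ii) this includes every non-separable component. By Propositions~\ref{prop:comp} and~\ref{prop:AR}, $\mathcal H=\mathcal H(A)$ with $A$ closed and unbounded, and $\mathcal H$ is a completely metrizable AR.

\emph{Weight.} Since $|\mathcal H|\le\mathfrak c$, the weight of $\mathcal H$ is at most $\mathfrak c$. The members of a discrete family $\{T_\alpha(\mathcal H)\}_{\alpha<\mathfrak c}$ as in Theorem~\ref{thm:A} are non-empty and pairwise disjoint; choosing one point from each gives a discrete subspace of cardinality $\mathfrak c$. So the weight is exactly $\mathfrak c$; in particular $\mathcal H$ is non-separable.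

\emph{Condition} (a). Given $\mathcal U$ and $f:\mathfrak c\times I^m\to\mathcal H$, take the $T_\alpha$ of Theorem~\ref{thm:A} for $\mathcal U$ and put $g(\alpha,x)=T_\alpha(f(\alpha,x))$. Then $g$ is continuous and $\mathcal U$-near to $f$, and $g(\{\alpha\}\times I^m)\subset T_\alpha(\mathcal H)$, so these sets form a discrete family.

\emph{Condition} (b). Take countably many of the $T_\alpha$; a discrete family is locally finite.

By Theorem~\ref{thm:T}, $\mathcal H\cong\ell_2(\mathfrak c)$. \qed

\section{The whole hyperspace}\label{sec:C}

\begin{proof}[Proof of Theorem~\ref{thm:C}]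
\emph{The equivalences.} By Theorem~\ref{thm:B}, each component other than $\mathrm{Comp}_H(X)$ is homeomorphic to $\ell_2(\mathfrak c)$, and it is non-separable. By Proposition~\ref{prop:comp}(ii), $\mathrm{Comp}_H(X)$ is separable and locally compact. It remains to see that it is not homeomorphic to a Hilbert space. A locally compact Hilbert space is some $\mathbb R^m$, $m\ge0$. Since $X$ is unbounded and geodesic, there is a geodesic $\gamma:[0,3m+1]\to X$ parametrized by arc length. The map
\[
[0,1]^{m+1}\to\mathrm{Comp}_H(X),\qquad(s_0,\dots,s_m)\mapsto\{\gamma(3j+s_j):0\le j\le m\},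
\]
is continuous, and it is injective because $\gamma$ is injective and the intervals $[3j,3j+1]$ are disjoint. By invariance of domain, $[0,1]^{m+1}$ admits no continuous injection into $\mathbb R^m$. So $\mathrm{Comp}_H(X)\not\cong\mathbb R^m$.

\emph{The number of components.} By Lemma~\ref{lem:proper} there are at most $\mathfrak c$. Choose $a_i$ and $S_\alpha$ as in Section~\ref{sec:A} with $A=X$. The sets $A_\alpha=\{a_i:i\in S_\alpha\}$ are closed and unbounded, since $d(o,a_i)\to\infty$. If $\alpha\ne\beta$, then $d(a_i,A_\beta)\ge D_i\ge i$ for the infinitely many $i\in S_\alpha\setminus S_\beta$, so $d_H(A_\alpha,A_\beta)=\infty$. The $A_\alpha$ thus lie in $\mathfrak c$ different components, none of which is $\mathrm{Comp}_H(X)$.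

\emph{The topological type.} Components are open, so $\mathrm{Cld}_H(X)$ is their topological sum. On $\mathrm{Comp}_H(X)$ the Hausdorff metric induces the Vietoris topology. By a theorem of Curtis \cite{C}, the hyperspace of compacta of a non-compact, connected, locally connected, locally compact metrizable space is homeomorphic to $Q\setminus\{\mathrm{pt}\}$. The space $X$ is of this kind: it is unbounded, hence non-compact; it is locally compact by Lemma~\ref{lem:proper}; and it is connected and locally connected because in a geodesic space all balls are path connected. The formula follows.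
\end{proof}

\begin{remark}\label{rem:range}
Besides Euclidean space, the following spaces satisfy (G) and (B), so Theorems \ref{thm:A}--\ref{thm:C} hold for them.

(1) \emph{$\mathbb R^n$ with any norm}: segments are geodesics, and the volume comparison is unchanged.

(2) \emph{Unbounded closed convex subsets of $\mathbb R^n$}: (B) passes to subsets.

(3) \emph{Infinite connected graphs with degrees at most $b<\infty$ and edges of length $1$.} The number of edges meeting a ball of radius $\rho$ is bounded in terms of $\rho$ and $b$. Hence the graph is unbounded and its closed balls are compact, so, with the path metric, it is complete and geodesic. A ball of radius $Kt\le K$ meets a number of edges bounded in terms of $K$ and $b$. It meets each of them in at most three segments of length at most $2Kt$: one consists of points reached from the center inside the edge (if the center lies on it), the other two of points reached through an end of the edge. Since the distance of two points of an edge is at most the length of the part of the edge between them, a $t$-separated set has at most $2K+1$ points on such a segment.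 This gives (B).

(4) \emph{Non-compact complete connected Riemannian manifolds with Ricci curvature bounded below.} The Hopf--Rinow theorem gives (G). Let $p_1,\dots,p_k$ be a $t$-separated set in $\bar B(x,Kt)$. The balls $B(p_i,\frac t2)$ are disjoint and contained in $B(x,(K+1)t)$, which is contained in each $B(p_i,(2K+1)t)$. By the Bishop--Gromov inequality the ratio of the volumes of $B(p_i,(2K+1)t)$ and $B(p_i,\frac t2)$ is at most the ratio of the volumes of balls with these radii in a model space of constant curvature $\le0$. For fixed $K$ this ratio is bounded over $t\in(0,1]$, as it is continuous in $t$ and has a finite limit at $0$. Its supremum bounds $k$.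
\end{remark}

\begin{thebibliography}{9}

\bibitem{C} D. W. Curtis, \emph{Hyperspaces of noncompact metric spaces}, Compositio Math. 40 (1980), 139--152.

\bibitem{problem} \emph{Covering Properties Of Inverse Limits, II}, \texttt{http://gentop.h.kobe-u.ac.jp/articles2002/proceedings.pdf}, Problem 10.

\bibitem{T1} H. Toru\'nczyk, \emph{Characterizing Hilbert space topology}, Fund. Math. 111 (1981), 247--262.

\bibitem{T2} H. Toru\'nczyk, \emph{A correction of two papers concerning Hilbert manifolds}, Fund. Math. 125 (1985), 89--93.

\end{thebibliography}

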